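# Book embeddings of bounded-degree graphs with $o(\sqrt n)$ pages

All graphs are finite and simple. We write $[s]=\{1,\dots,s\}$, $\log$ is the natural logarithm, and $\mathrm e$ is Euler's number (the letter $e$ is kept for edges).

## 1. Spines, pages, regular graphs and edge colorings

**Definition (book embedding).** A book embedding of a graph $G$ consists of a linear ordering of $V(G)$ along a line, the *spine*, and an assignment of each edge to one of several *pages*, such that no two edges on the same page cross. Two edges cross if they can be written $uv$ and $xy$ with $u<x<v<y$ in the ordering.

Two edges that share an end never cross, and two *nested* edges, $u<x<y<v$, do not cross either.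

*Example.* Take $m$ disjoint edges $u_1v_1,\dots,u_mv_m$. In the order $u_1,\dots,u_m,v_1,\dots,v_m$ any two of them cross, so this order needs $m$ pages. In the order $u_1,\dots,u_m,v_m,\dots,v_1$ any two are nested, and one page is enough. The order is ours to choose, and nesting is what we want from it.

**Definition (pagenumber).** The pagenumber $\mathrm{pn}(G)$ is the minimum number of pages in a book embedding of $G$.

*Example.* $\mathrm{pn}(K_4)=2$. Whatever the order $1<2<3<4$, the edges $13$ and $24$ cross, so one page is not enough. If $24$ gets its own page, the remaining edges $12,23,34,14,13$ do not cross one another.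

**Definition (the function $p_d(n)$).** Fix $d\ge 1$. A $d$-regular graph on $n$ vertices exists exactly when $n>d$ and $dn$ is even. For these $n$, let $p_d(n)$ be the maximum pagenumber over all $d$-regular graphs on $n$ vertices.

*Example.* The only $3$-regular graph on four vertices is $K_4$, so $p_3(4)=2$.

**Definition (random regular graph, w.h.p.).** The random $d$-regular graph on $n$ vertices is uniformly distributed over all $d$-regular graphs on a fixed set of $n$ vertices, where $dn$ is even. "W.h.p." means "with probability tending to $1$ as $n\to\infty$".

*Example.* For $d=3$, $n=4$ the random graph is $K_4$ with probability $1$. A uniformly random element of $[n]$ is different from $1$ w.h.p., since this has probability $1-1/n$.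

**Definition (chromatic index).** The chromatic index of $G$ is the least $D$ such that $E(G)$ can be partitioned into $D$ matchings.

*Example.* It is $2$ for $C_4$ and $3$ for $C_5$, since a matching in $C_5$ has at most two edges.

We use three textbook theorems.

* **Vizing's theorem.** A graph of maximum degree at most $d$ has chromatic index at most $d+1$.
* **König's theorem.** A bipartite graph of maximum degree at most $d$ has chromatic index at most $d$.
* **Symmetric Lovász Local Lemma.** Let finitely many events each have probability at most $p$, and let each be mutually independent of the family of all but at most $\Delta$ of the others. If $\mathrm e\,p\,(\Delta+1)\le 1$, then with positive probability none of the events occurs.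

We apply the Local Lemma in the usual setting: there is a family of independent random choices, and each event is determined by a subset of them. An event is then mutually independent of the family of all events that share no choice with it.

*Example.* Color the vertices of a hypergraph red or blue by fair coins, where every hyperedge has $k$ vertices and meets at most $\Delta$ others. A hyperedge is monochromatic with probability $2^{1-k}$. If $\mathrm e\,2^{1-k}(\Delta+1)\le1$, some coloring has no monochromatic hyperedge.

**Question.** Is it true that for every fixed $d$ we have $p_d(n)=o(n^{1/2})$ as $n\to\infty$ along the integers $n>d$ with $dn$ even?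

The question is raised as open in "Decompositions of permutations and book embeddings". The background is the following.

* Chung, Leighton and Rosenberg: $d$-regular graphs on $n$ vertices have pagenumber $O(dn^{1/2})$.
* Malitz: every graph with $m$ edges has pagenumber $O(m^{1/2})$. Hence $p_d(n)=O(n^{1/2})$ for each fixed $d$.
* For each fixed $d\ge3$, the random $d$-regular graph has, w.h.p., pagenumber at least
$$c_d\,(n/\log n)^{\frac12-\frac1{2(d-1)}},\qquad c_d>0, \tag{1}$$
and at most $C_d\,n^{\frac12-\frac1{2+8\cdot3^{d-2}}}$, where $c_d,C_d$ depend only on $d$.

The answer is yes, with a polynomial saving: $p_d(n)=O_d(n^{d/(2d+1)})$.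

## 2. Degrees one and two, and cubic graphs on six vertices

For $d=1$ the graph is a perfect matching. We list its edges as consecutive pairs, so $p_1(n)=1$.

For $d=2$ the graph is a disjoint union of cycles. We put each cycle $v_1v_2\cdots v_\ell$ on its own interval of the spine, in this order. The edges $v_iv_{i+1}$ join neighbors on the spine, the edge $v_1v_\ell$ spans the interval, and nothing crosses. So $p_2(n)=1$.

For $d=3$ more pages are needed. The complement of a cubic graph on six vertices is $2$-regular, hence $C_6$ or two triangles. So there are two such cubic graphs: the prism and $K_{3,3}$.

* $\mathrm{pn}(K_{3,3})\ge3$: two pages are the two half-planes of one plane, so a graph with two pages is planar, and $K_{3,3}$ is not.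
* $\mathrm{pn}(K_{3,3})\le 3$: give each of the three stars centered on one side its own page.
* For the prism, use the order of a Hamiltonian cycle. The cycle edges cross nothing, and each of the three remaining edges can have its own page. So its pagenumber is at most $3$.

Hence $p_3(6)=3$. From $d=3$ on, hand constructions do not show how $p_d(n)$ grows, and we need a systematic way to produce nested edges.

## 3. Sorting by labels, paging by sums, and the barrier at $\sqrt n$

Give each vertex $x$ a label $L(x)=(c_1(x),\dots,c_K(x))\in[s]^K$. Compare labels lexicographically: $L<L'$ if $L$ is smaller in the first coordinate where they differ. Say that the spine is *sorted by $L$* if $L(x)<L(y)$ implies that $x$ precedes $y$, with ties broken arbitrarily.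

**Lemma A (nesting).** Let the spine be sorted by $L$. Let $uv$ and $u'v'$ be edges with $u$ before $v$ and $u'$ before $v'$, such that $c_j(u)+c_j(v)=c_j(u')+c_j(v')$ for all $j$. Then either the two edges are nested, and so do not cross, or $L(u)=L(u')$ and $L(v)=L(v')$.

*Proof.* If $L(u)=L(u')$, equality of sums gives $L(v)=L(v')$. Otherwise, by symmetry, let $L(u)<L(u')$ with first differing coordinate $j$. For $i<j$ we have $c_i(u)=c_i(u')$, hence $c_i(v)=c_i(v')$. Also $c_j(u)<c_j(u')$, hence $c_j(v)>c_j(v')$. So $L(v')<L(v)$. On the spine, $u$ precedes $u'$, then $u'$ precedes $v'$ by the choice of names, and $v'$ precedes $v$. Thus $u<u'<v'<v$. $\square$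

This suggests a scheme. Call the unordered pair $\{L(u),L(v)\}$ the *cell* of the edge $uv$. Put $uv$ on the page indexed by its vector of sums together with a number that distinguishes the edges of its cell. By Lemma A nothing crosses. There are at most $(2s-1)^K$ vectors of sums, since each sum lies in $\{2,\dots,2s\}$. If every cell has at most $t$ edges, we obtain the bound $(2s-1)^K\,t$.

**Where it stops.** Let $G$ be $d$-regular and put $N=s^K$. There are at most $N^2$ cells for $dn/2$ edges, so $t\ge\max\big(1,\frac{dn}{2N^2}\big)$. The bound is therefore at least
$$N\max\Big(1,\frac{dn}{2N^2}\Big)=\max\Big(N,\frac{dn}{2N}\Big)\ge\sqrt{dn/2}.$$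
This holds for every choice of $s$, $K$ and labels. The reason is the exchange rate: a coordinate costs a factor of about $s$ in pages and multiplies the number of cells by at most $s^2$. To beat $\sqrt n$, some coordinate has to be bought more cheaply.

## 4. Reflected labels on a matching

Suppose that in one coordinate the two ends of an edge $xy$ are tied together by
$$c(y)=s+1-c(x).$$
The sum $c(x)+c(y)=s+1$ is then constant, so this coordinate costs no pages for $xy$. It still multiplies the number of possible cells by $s$, because $c(x)$ is free. We can tie the ends in this way for all edges of a matching at once. So we take $D$ matchings partitioning $E(G)$ and use one coordinate per matching. An edge then pays in $D-1$ coordinates and has about $s^{2D-1}$ possible label pairs. With $s^{2D-1}\approx n$ the number of pages is about $s^{D-1}\approx n^{(D-1)/(2D-1)}$, and this exponent is below $\frac12$.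

*Example.* Let $G$ be the cycle $x_1x_2\cdots x_6$, with $M_1=\{x_1x_2,x_3x_4,x_5x_6\}$, $M_2=\{x_2x_3,x_4x_5,x_6x_1\}$ and $s=3$. Take
$$L(x_1)=(1,1),\ L(x_2)=(3,1),\ L(x_3)=(2,3),\ L(x_4)=(2,2),\ L(x_5)=(3,2),\ L(x_6)=(1,3).$$
The first coordinates sum to $4$ on each edge of $M_1$, and the second coordinates sum to $4$ on each edge of $M_2$. The sorted spine is $x_1,x_6,x_4,x_3,x_2,x_5$. In $M_1$ the sums of second coordinates are $2$ for $x_1x_2$, $5$ for $x_3x_4$ and $5$ for $x_5x_6$. The two edges with equal sums are nested: $x_6<x_4<x_3<x_5$. In $M_2$ the sums of first coordinates are $5$ for $x_2x_3$, $5$ for $x_4x_5$ and $2$ for $x_6x_1$. Again the two with equal sums are nested: $x_4<x_3<x_2<x_5$.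

Choose the free labels at random. Two points need care.

*Pairs joined by an edge.* Let $uv,u'v'\in M_k$ and suppose that $vu'$ and $v'u$ both lie in $M_j$. Then $c_j(v)=s+1-c_j(u')$ and $c_j(v')=s+1-c_j(u)$, so $c_j(u)=c_j(u')$ already implies $c_j(v)=c_j(v')$. Coordinate $j$ then agrees with probability $s^{-1}$ and not $s^{-2}$. The estimate fails for pairs of edges joined by an edge of $G$. Each edge is in few such pairs, and we separate those by a bounded coloring.

*The union bound.* For the other pairs a collision has probability about $s^{-(2D-1)}$, and there can be about $n^2$ pairs. A union bound would need $s^{2D-1}\gg n^2$, which gives about $n^{2(D-1)/(2D-1)}$ pages. For $D\ge2$ this exponent is at least $\frac12$. But each collision depends on only $O(n)$ others, so the Local Lemma needs only $s^{2D-1}$ of order $n$.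

## 5. The bound $O_d(n^{d/(2d+1)})$ for all graphs of maximum degree $d$

**Theorem 1.** Let $d\ge1$ and let $G$ be an $n$-vertex graph with maximum degree at most $d$ and chromatic index at most $D$. Then
$$\mathrm{pn}(G)\le D(2d-1)(2s-1)^{D-1},\qquad s=\Big\lceil\big(2\mathrm e(2d(d+1)n+1)\big)^{1/(2D-1)}\Big\rceil .$$
By Vizing's theorem we may take $D=d+1$. Hence $p_d(n)\le C_d\,n^{d/(2d+1)}=o(n^{1/2})$, where $\frac d{2d+1}=\frac12-\frac1{2(2d+1)}$.

*Proof.* Let $M_1,\dots,M_D$ be matchings partitioning $E(G)$; some may be empty.

**Step 1: random labels.** We define labels whose $j$-th coordinate is reflected along $M_j$. For each $j\in[D]$: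

* for each edge $xy\in M_j$, name its ends $x,y$ in some order, choose $c_j(x)$ uniformly in $[s]$ and set $c_j(y)=s+1-c_j(x)$;
* for each vertex $x$ not covered by $M_j$, choose $c_j(x)$ uniformly in $[s]$.

All choices are independent. Put $L(x)=(c_1(x),\dots,c_D(x))$. Three properties follow. Every $c_j(x)$ is uniform on $[s]$, because $s+1-X$ is uniform when $X$ is. The different coordinates $j$ are independent of each other. For fixed $j$, the values $c_j(x)$, $x\in W$, are mutually independent whenever no two vertices of $W$ are matched to each other in $M_j$, because they then come from different choices.

**Step 2: bad events and their probability.** We name the collisions to be avoided and bound the probability of each. Let $e=uv$ and $f=u'v'$ be distinct edges of the same $M_k$ with no edge of $G$ between $\{u,v\}$ and $\{u',v'\}$. Let $A_{e,f}$ be the event that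
$$(L(u),L(v))=(L(u'),L(v'))\quad\text{or}\quad(L(u),L(v))=(L(v'),L(u')).$$
The four ends are distinct because $M_k$ is a matching. Consider the first alternative.

* Let $j\ne k$. The only edges of $G$ among $u,v,u',v'$ are $uv$ and $u'v'$, and both lie in $M_k$, so not in $M_j$. So no two of the four vertices are matched in $M_j$, and their $j$-th coordinates are independent and uniform. Hence $c_j(u)=c_j(u')$ and $c_j(v)=c_j(v')$ hold together with probability $s^{-2}$.
* Let $j=k$. The vertices $u,u'$ are not matched to each other in $M_k$, so $c_k(u)=c_k(u')$ has probability $s^{-1}$. It implies $c_k(v)=s+1-c_k(u)=s+1-c_k(u')=c_k(v')$.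

By independence of the coordinates the first alternative has probability $s^{-2(D-1)-1}=s^{-(2D-1)}$. Exchanging the names $u'$ and $v'$ gives the same for the second. So
$$P(A_{e,f})\le 2s^{-(2D-1)}.$$

**Step 3: avoiding all bad events.** We count dependencies and apply the Local Lemma. The event $A_{e,f}$ is determined by the choices that govern $c_j(x)$ for its four endpoints $x$ and all $j$. The choice governing $c_j(x)$ also governs $c_j(y)$ only if $y=x$ or $xy\in M_j$. So two bad events can share a choice only if an endpoint of one equals or is adjacent to an endpoint of the other.

At most $4(d+1)$ vertices equal or are adjacent to an endpoint of $e$ or $f$. Each of them lies on at most $d$ edges $e'$, and each $e'$ has at most $n/2$ partners $f'$ in its matching. So $A_{e,f}$ is mutually independent of the family of all but at most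
$$\Delta=4(d+1)\cdot d\cdot\frac n2=2d(d+1)n$$
other bad events. By the choice of $s$ we have $s^{2D-1}\ge2\mathrm e(\Delta+1)$, that is, $\mathrm e\cdot2s^{-(2D-1)}(\Delta+1)\le1$. The Local Lemma gives an outcome in which no bad event occurs. Fix it, and sort the spine by $L$.

**Step 4: separating the joined pairs.** We take care of the pairs excluded in Step 2. Call two distinct edges of $M_k$ *joined* if some edge of $G$ connects an end of one to an end of the other. For $uv\in M_k$, the vertex $u$ has at most $d-1$ neighbors other than $v$, and likewise $v$ has at most $d-1$ neighbors other than $u$. Each such neighbor lies on at most one edge of $M_k$. So each edge of $M_k$ is joined to at most $2(d-1)$ others. A greedy coloring $\kappa_k$ of $M_k$ with $2d-1$ colors gives joined edges different colors.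

**Step 5: the pages.** We assign the pages and count them. Put $e=uv\in M_k$ on the page indexed by
$$\Big(k,\ \kappa_k(e),\ \big(c_j(u)+c_j(v)\big)_{j\ne k}\Big).$$
Each sum takes at most $2s-1$ values, so at most $D(2d-1)(2s-1)^{D-1}$ pages are used.

**Step 6: no crossings.** We check that this is a book embedding. Let $e=uv$ and $f=u'v'$ be distinct edges on one page, with $u$ before $v$ and $u'$ before $v'$. Both lie in the same $M_k$. The sums agree for $j\ne k$ by the page index, and for $j=k$ both equal $s+1$. By Lemma A, either $e$ and $f$ are nested and do not cross, or $L(u)=L(u')$ and $L(v)=L(v')$. In the second case, if $e,f$ are not joined, then $A_{e,f}$ occurs, a contradiction. If they are joined, then $\kappa_k(e)\ne\kappa_k(f)$, again a contradiction.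

**Step 7: the exponent.** We read off the bound on $p_d(n)$. Take $D=d+1$. Since $\lceil x\rceil\le2x$ for $x\ge1$, we have $s=O_d(n^{1/(2d+1)})$. The number of pages is $O_d(s^{d})=O_d(n^{d/(2d+1)})$. $\blacksquare$

If $G$ is $d$-edge-colorable, the choice $D=d$ gives $O_d(n^{(d-1)/(2d-1)})$. For $d=D=1$ the formula gives exactly one page, in agreement with Section 2.

## 6. The exponent $\tau_d$, and parts larger than an edge

For $d\ge 3$ put $\tau_d=\frac12-\frac1{2(d-1)}=\frac{d-2}{2(d-1)}$, the exponent in (1).

**Theorem 2 (optimal exponent when there are no short odd cycles, and for random graphs).** Let $d\ge3$ and $\varepsilon>0$.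

* (a) There are $g=g(d,\varepsilon)$ and $C=C(d,\varepsilon)$ such that every graph on $n\ge3$ vertices with maximum degree at most $d$ and no odd cycle of length at most $g$ satisfies $\mathrm{pn}(G)\le Cn^{\tau_d+\varepsilon}$. This covers all bipartite graphs and all graphs of large girth.
* (b) The random $d$-regular graph satisfies $n^{\tau_d-\varepsilon}\le\mathrm{pn}\le n^{\tau_d+\varepsilon}$ w.h.p.
* (c) The exponent $\tau_d$ in (a) is best possible. For every fixed $g$ and all large $n$ with $dn$ even, there is an $n$-vertex graph with maximum degree at most $d$ and girth greater than $g$ satisfying $\mathrm{pn}\ge n^{\tau_d-\varepsilon}$.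

For $d=3$, Theorem 1 has exponent $\frac37$ and $\tau_3=\frac14$. The exact exponent of $p_d(n)$ over *all* $d$-regular graphs is not determined here: for $d\ge3$, Theorem 1 and (1) place it between $\tau_d$ and $\frac d{2d+1}$.

**The budget.** Suppose there are $K$ coordinates and each edge is reflected in $a$ of them. The accounting of Section 4 suggests $s^{2K-a}\approx n$ and $s^{K-a}$ pages, so the exponent is
$$\frac{K-a}{2K-a}=h\Big(\frac aK\Big),\qquad h(\varphi)=\frac{1-\varphi}{2-\varphi}=1-\frac1{2-\varphi}. \tag{2}$$
The function $h$ is decreasing, so we want a large fraction $\varphi=a/K$. A matching has at most $n/2$ edges and a $d$-regular graph has $dn/2$. So reflecting along matchings gives $a\cdot\frac{dn}2\le K\cdot\frac n2$, that is, $\varphi\le\frac1d$. To do better, let one coordinate reflect along more edges: in a larger connected piece, use one random value $X$ and assign $X$ and $s+1-X$ alternately. If one coordinate could serve $n$ edges, the same count would allow $\varphi=\frac2d$, and $h(2/d)=\frac{d-2}{2d-2}=\tau_d$.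

**Definition (admissible clustering).** An *admissible $B$-clustering* of $G$ is a partition of $V(G)$ into parts of size at most $B$ together with $\chi:V(G)\to\{0,1\}$ such that every edge $uv$ of $G$ with both ends in one part (an *internal* edge) has $\chi(u)\ne\chi(v)$.

*Examples.* The edges of a matching, and the uncovered vertices as singletons, form the parts of an admissible $2$-clustering, with $\chi$ taking both values on each edge. In $C_5=x_1x_2x_3x_4x_5$ the parts $\{x_1,x_2,x_3,x_4\}$ and $\{x_5\}$ with $\chi=0,1,0,1,0$ form an admissible $4$-clustering with three internal edges. The single part $V(C_5)$ is not allowed for any $\chi$, because an odd cycle has no proper $2$-coloring. This is where odd cycles enter. If an edge $uv$ inside a part had $\chi(u)=\chi(v)$, its sum would be $2X$ or $2(s+1-X)$. The coordinate would then cost up to $s$ values and provide only $s$ label pairs.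

## 7. From clusterings to pages

**Lemma B.** Given $d,B\ge1$ and $1\le a\le K$, there is $C=C(d,K,B)$ such that the following holds. If $G$ has $n\ge3$ vertices, maximum degree at most $d$, and $K$ admissible $B$-clusterings such that every edge is internal in at least $a$ of them, then
$$\mathrm{pn}(G)\le C\,n^{\frac{K-a}{2K-a}}\log n .$$

*Example.* $D$ matchings partitioning $E(G)$ give $K=D$, $B=2$, $a=1$, and the exponent is $\frac{D-1}{2D-1}$, as in Theorem 1, here with an extra factor $\log n$.

*Proof.* Put $s=\lceil n^{1/(2K-a)}\rceil$.

**Step 1: random labels.** We set up reflected labels on parts. For each clustering $k$ and each part $P$ of it choose $X_{k,P}\in[s]$ uniformly, all independently. For $v\in P$ put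
$$c_k(v)=X_{k,P}\ \text{ if }\chi_k(v)=0,\qquad c_k(v)=s+1-X_{k,P}\ \text{ if }\chi_k(v)=1.$$
Let $L(v)=(c_1(v),\dots,c_K(v))$ and sort the spine by $L$. For an edge $e=uv$ let $S_e$ be the set of $k$ for which $e$ is internal, so $|S_e|\ge a$. For $k\in S_e$, both ends use the same variable and $\chi_k(u)\ne\chi_k(v)$, so $c_k(u)+c_k(v)=s+1$ and there are $s$ equally likely pairs. For $k\notin S_e$, the ends lie in different parts, so $c_k(u),c_k(v)$ are independent and uniform. Hence $(L(u),L(v))$ is uniform on a set of size $s^{2K-|S_e|}$.

**Step 2: classes of independent edges.** We split the edges into boundedly many classes within which the label pairs are independent. Call two edges *conflicting* if some part of some clustering meets both. An edge meets at most $2K$ parts. These contain at most $2KB$ vertices, which lie on at most $2KBd$ edges, counting the edge itself. So each edge conflicts with at most $2KBd-1$ others. Color the edges greedily with $2KBd$ colors so that distinct conflicting edges get different colors. For $S\subseteq[K]$ and a color, let $F$ be the class of edges with $S_e=S$ and that color. The label pair of an edge depends only on the variables of the parts it meets. Distinct edges of $F$ meet no common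 part, so their label pairs depend on disjoint sets of variables and are mutually independent. There are at most $2^K\cdot2KBd$ classes, and only those with $|S|\ge a$ are nonempty.

**Step 3: no cell is crowded.** We show that some outcome has few edges of each class in each cell. As before, the cell of $e=uv$ is $\{L(u),L(v)\}$. A given edge of $F$ lies in a given cell $\{\alpha,\beta\}$ only if $(L(u),L(v))$ is $(\alpha,\beta)$ or $(\beta,\alpha)$, so with probability at most $p=2s^{-(2K-|S|)}$. Since $|F|\le dn/2$ and $n\le s^{2K-a}$,
$$|F|p\le dn\,s^{|S|-2K}\le d\,s^{|S|-a}.$$
Define $C_0$ by $\mathrm e^{C_0}=8^K\cdot2KBd$ and put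
$$t_S=\big\lceil\mathrm e^2d\,s^{|S|-a}+3\log n+C_0\big\rceil .$$
If a cell contains at least $t_S$ edges of $F$, then some $t_S$-subset of $F$ lies in it. By independence and the union bound over subsets, this has probability at most
$$\binom{|F|}{t_S}p^{t_S}\le\Big(\frac{\mathrm e|F|p}{t_S}\Big)^{t_S}\le\mathrm e^{-t_S},$$
because $t_S\ge\mathrm e^2d\,s^{|S|-a}\ge\mathrm e^2|F|p$. The number of cells is at most $s^{2K}$. As $s\le2n^{1/(2K-a)}$ and $2K-a\ge K$, this is at most $4^Kn^{2K/(2K-a)}\le4^Kn^2$. Since $t_S\ge3\log n+C_0$, the probability that some class has a crowded cell is at most
$$2^K\cdot2KBd\cdot4^Kn^2\cdot\mathrm e^{-3\log n-C_0}=\frac1n<1 .$$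
Fix an outcome in which every cell contains fewer than $t_S$ edges of each class. Number the edges of each cell within each class.

**Step 4: pages without crossings.** We assign the pages. Put $e=uv$ on the page indexed by
$$\big(S_e,\ \text{color of }e,\ (c_k(u)+c_k(v))_{k\notin S_e},\ \text{number of }e\text{ in its cell}\big).$$
Two edges on one page have the same $S$. Their sums agree for $k\notin S$ by the index, and for $k\in S$ both sums are $s+1$. By Lemma A they are nested or have the same cell. Distinct edges on one page cannot have the same cell, since they have the same class and the same number. So nothing crosses.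

**Step 5: counting pages.** We sum over the possible indices. Since $\log n\ge1$, there is a constant $c=c(d,K,B)$ with $t_S\le c\,(s^{|S|-a}+\log n)$. For $|S|\ge a$,
$$s^{K-|S|}\big(s^{|S|-a}+\log n\big)=s^{K-a}+s^{K-|S|}\log n\le2s^{K-a}\log n .$$
So the number of pages is at most
$$\sum_{S:\,|S|\ge a}2KBd\,(2s)^{K-|S|}\,t_S\le C''s^{K-a}\log n\le C''\,2^K\,n^{\frac{K-a}{2K-a}}\log n ,$$
where $C''$ depends only on $d,K,B$. $\square$

An edge may be internal in more than $a$ clusterings. Its class then has more crowded cells, by the factor $s^{|S|-a}$, but fewer vectors of sums. Step 5 shows that the two effects balance.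

## 8. Covering every edge twice by $d$ graphs with at most one cycle per component

We now need coordinates that serve $n$ edges each. A connected graph with $q$ vertices and at most $q$ edges contains at most one cycle: it is a spanning tree plus at most one edge. This is the kind of subgraph we use.

**Lemma C.** Let $d\ge2$ and let $G$ have maximum degree at most $d$. There are subgraphs $P_1,\dots,P_d$ of $G$, in each of which every component contains at most one cycle, such that every edge of $G$ lies in exactly two of them.

*Examples.* If $G$ is a cycle and $d=2$, take $P_1=P_2=G$. If $G=K_4$ and $d=3$, take the three $4$-cycles of $K_4$: each is the complement of a perfect matching, and an edge is missing from exactly one of them.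

*Proof.* **Step 1: coloring half-edges.** We give each edge two colors, one from each end. Let $H$ be the bipartite graph with classes $V(G)$ and $E(G)$, in which $x\in V(G)$ is adjacent to $e\in E(G)$ when $x$ is an end of $e$. Vertices $x$ have degree at most $d$ in $H$, and each $e$ has degree $2\le d$. By König's theorem $H$ has a proper edge coloring $\lambda$ with colors $1,\dots,d$. So $\lambda(xe)\ne\lambda(ye)$ for every edge $e=xy$ of $G$, and at each vertex $x$ the values $\lambda(xe)$ are distinct.

**Step 2: the subgraphs.** We collect the edges by color. Let $P_i$ have vertex set $V(G)$ and consist of the edges $e$ that have an end $x$ with $\lambda(xe)=i$. Each edge has exactly two colors, so it lies in exactly two of the $P_i$.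

**Step 3: at most one cycle.** We compare edges and vertices in a component $Q$ of $P_i$. Map each edge $e$ of $Q$ to its end $x$ with $\lambda(xe)=i$. The map is injective, because at $x$ only one edge has color $i$. So $|E(Q)|\le|V(Q)|$, and $Q$ contains at most one cycle. $\square$

**Remark (a matroid proof).** The edge sets of subgraphs all of whose components contain at most one cycle are the independent sets of the bicircular matroid on $E(G)$ (Simões-Pereira 1972; Matthews 1977). Its rank is $r(X)=\sum_i\min(|X_i|,|V(X_i)|)$ over the connected components $X_i$ of $X$. Replace each edge by two parallel elements, which gives a matroid again. Edmonds' covering theorem (1965) says that a matroid can be partitioned into $d$ independent sets if and only if $|Y|\le d\,r(Y)$ for every set $Y$ of elements. If $Y$ projects to $X\subseteq E(G)$, then $|Y|\le2|X|$ and $r(Y)=r(X)$. So $2|X_i|\le d\min(|X_i|,|V(X_i)|)$ for each component suffices, and this holds by $d\ge2$ and the degree bound. Parallel elements are never in a common independent set, so each edge lies in exactly two of the $d$ sets.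

## 9. Cutting the components, and the proof of Theorem 2(a)

The vertex sets of the components of $P_1,\dots,P_d$ are not yet the parts of a clustering that Lemma B can use, because they may be arbitrarily large. If $P_1$ is connected, for instance, a single random variable determines the whole first coordinate, and this coordinate takes at most two values. In Lemma B this shows up in the factor $2KBd$, which is then unbounded. We therefore cut each $P_i$ into bounded pieces, in $m$ different ways, so that each edge is cut in only one of the $m$ ways.

*Proof of (a).* Let $m\ge2$ and suppose that $G$ has no odd cycle of length at most $8m$. Take $P_1,\dots,P_d$ from Lemma C, as spanning subgraphs.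

**Step 1: the cuts.** We define the graphs $P_{i,r}$. In each component $Q$ of $P_i$, let $Z$ be its cycle, or a single chosen root vertex if $Q$ is a tree. Outside the edges of the cycle, $Q$ consists of trees, each attached to $Z$ at one vertex. Give each edge of $Q$ not on the cycle a *depth*, namely the distance in $Q$ from $Z$ to its farther end. If $Z$ is a cycle, number its edges consecutively $0,\dots,\ell-1$. For $0\le r<m$, obtain $P_{i,r}$ from $P_i$ by deleting the non-cycle edges of depth $\equiv r\pmod m$ and the cycle edges with number $\equiv r\pmod m$. Each edge of $P_i$ is deleted for exactly one $r$.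

*Example.* Let $Z$ be a cycle with $\ell=7$ and $m=3$. For $r=2$ the edges $2$ and $5$ are deleted, and the remaining stretches are $3,4$ and $6,0,1$.

**Step 2: the pieces are small.** We bound the size and the diameter of a component $T$ of $P_{i,r}$ inside $Q$. Climb from a vertex towards $Z$ along tree edges. The depths of the edges used are consecutive integers in decreasing order, and among any $m$ of them one is $\equiv r\pmod m$. So one climbs at most $m-1$ steps without using a deleted edge.

Hence, if $T$ is disjoint from $Z$, it is a tree of height at most $m-1$, rooted at its vertex nearest to $Z$. If $T$ meets $Z$, then $T\cap Z$ is a connected piece of $Z$ (a path in $Q$ between two vertices of $Z$ stays in $Z$), with trees of height at most $m-1$ attached. If $Z$ is a root vertex, this piece is one vertex. If $Z$ is a cycle of length $\ell$, there are two cases.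

* Let $\ell\ge m$. Then edge $r$ is deleted. Between two deleted edges with numbers $r+qm$ and $r+(q+1)m$ there are $m-1$ others. If the last deleted number is $r+qm$, then $r+(q+1)m\ge\ell$, and the wrap-around stretch consists of the edges $r+qm+1,\dots,\ell-1,0,\dots,r-1$. It has $\ell-qm-1\le r+m-1\le2m-2$ edges. So the piece is a path with at most $2m-2$ edges and $2m-1$ vertices.
* Let $\ell<m$. Then the piece has fewer than $m$ vertices. It may be all of $Z$, when no cycle edge is deleted.

In all cases the piece has at most $2m-1$ vertices, and any two of them are at distance at most $2m-2$ in it. A rooted tree of height at most $m-1$ in a graph of maximum degree at most $d$ has at most $1+d+\dots+d^{m-1}\le d^m$ vertices. So every $T$ has at most $B:=2m\,d^m$ vertices, and any two of its vertices are at distance at most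
$$(m-1)+(2m-2)+(m-1)=4m-4$$
in $T$.

**Step 3: the clusterings are admissible.** We use the hypothesis on odd cycles. For each $(i,r)$ take the vertex sets of the components $T$ of $P_{i,r}$ as parts. Choose $w_T\in T$ and let $\chi(v)$ be the parity of $\mathrm{dist}_T(w_T,v)$. Suppose that an edge $uv$ of $G$, in $P_i$ or not, has both ends in $T$ and $\chi(u)=\chi(v)$. Walk from $w_T$ to $u$ along a shortest path in $T$, then along $uv$, then back to $w_T$ along a shortest path in $T$. This closed walk has odd length at most $2(4m-4)+1<8m$.

An odd closed walk contains an odd cycle that is no longer than the walk. Indeed, if a vertex is repeated, split the walk there into two shorter closed walks, one of which is odd, and repeat. A closed walk of odd length without a repeated vertex has length at least $3$, as there are no loops, and is a cycle. So $G$ has an odd cycle of length less than $8m$, a contradiction.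

**Step 4: counting.** We determine $K$ and $a$. There are $K=dm$ admissible $B$-clusterings. Each edge lies in exactly two of the $P_i$, and in each of these it survives for $m-1$ values of $r$. Then it is an edge of $P_{i,r}$, so it is internal. Hence each edge is internal in at least $a=2(m-1)$ clusterings, and $1\le a\le K$ since $m,d\ge2$.

**Step 5: the exponent.** We apply Lemma B and (2). Here
$$\varphi=\frac aK=\frac2d-\frac2{dm}\in[0,1],\qquad |h'(\varphi)|=\frac1{(2-\varphi)^2}\le1\ \text{ on }[0,1],\qquad h(2/d)=\tau_d .$$
So $h(\varphi)\le\tau_d+\frac2{dm}$, and
$$\mathrm{pn}(G)\le C\,n^{\tau_d+\frac2{dm}}\log n .$$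
Choose $m$ with $\frac2{dm}\le\frac\varepsilon2$ and put $g=8m$. Since $\log n=O_\varepsilon(n^{\varepsilon/2})$, this proves (a), with constants depending only on $d$ and $\varepsilon$. $\square$

## 10. Random regular graphs: proofs of Theorem 2(b) and (c)

Here $n\to\infty$ along the integers with $dn$ even. A random regular graph may contain short odd cycles, but only a few, and a few edges can be handled directly: putting one edge back into a book embedding, in the same vertex order and on its own new page, raises the number of pages by $1$.

**Step 1: few short cycles.** We need this for both parts. Fix $g$. The numbers of cycles of each fixed length at most $g$ in the random $d$-regular graph converge jointly to independent Poisson variables with finite means (Bollobás 1980; Wormald 1981). So the total number $Y$ of cycles of length at most $g$ converges in distribution to a Poisson variable $Z_g$ with finite mean. For every fixed $T$ we get $\limsup P(Y>\log n)\le P(Z_g>T)$, and the right side tends to $0$ as $T\to\infty$. Hence w.h.p. $Y\le\log n$. Deleting one edge from each of these cycles removes at most $\log n$ edges and creates no new cycle. The remaining graph $G'$ has maximum degree at most $d$ and girth greater than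 $g$.

**Step 2: proof of (b).** The lower bound is (1), since $c_d(n/\log n)^{\tau_d}\ge n^{\tau_d-\varepsilon}$ for large $n$. For the upper bound, apply (a) with $\varepsilon/2$ in place of $\varepsilon$, and use the resulting $g$ in Step 1. W.h.p. the graph $G'$ has a book embedding with at most $Cn^{\tau_d+\varepsilon/2}$ pages. Put the deleted edges back in the same vertex order, each on its own new page. The total is at most $Cn^{\tau_d+\varepsilon/2}+\log n\le n^{\tau_d+\varepsilon}$ for large $n$. $\square$

**Step 3: proof of (c).** We use the same deletion in the other direction. Fix $g$ and take $G'$ from Step 1. Putting back at most $\log n$ edges raises the pagenumber by at most $\log n$. So by (1), w.h.p.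
$$\mathrm{pn}(G')\ge c_d(n/\log n)^{\tau_d}-\log n\ge n^{\tau_d-\varepsilon}$$
for large $n$, where the last step uses $\tau_d>0$. An event of positive probability contains an outcome, so for all large $n$ with $dn$ even there is an $n$-vertex graph with maximum degree at most $d$, girth greater than $g$ and pagenumber at least $n^{\tau_d-\varepsilon}$. $\blacksquare$
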